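# Topological subdivisions and the $h$-vector of a Buchsbaum complex

## 1. A triangle whose subdivision cannot be drawn straight

Take the full triangle $\Delta=2^{\{1,2,3\}}$. Put a new vertex $a$ in the middle of the edge $12$, but do not join $a$ to $3$. Instead bend the edge: draw an arc from $1$ to $2$ through the interior of the triangle, and call this arc the edge $\{1,2\}$ of the new complex. The result $\Delta'$ is a disk with the two facets
$$\{1,a,2\},\qquad \{1,2,3\}.$$
Its boundary is the $4$-cycle $1,a,2,3$. The old edge $12$ has become the path $1,a,2$, and the new edge $\{1,2\}$ is interior.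

For a complex of dimension $d-1$ with $f_{i-1}$ faces of dimension $i-1$ (and $f_{-1}=1$), the $h$-vector $(h_0,\dots,h_d)$ is defined by
$$h(\Delta,x)=\sum_{i=0}^d f_{i-1}x^i(1-x)^{d-i}=\sum_{i=0}^d h_ix^i .$$
For $d=3$ this reads $h_0=1$, $h_1=f_0-3$, $h_2=f_1-2f_0+3$, $h_3=f_2-f_1+f_0-1$. The triangle has face numbers $(1,3,3,1)$ and $h(\Delta)=(1,0,0,0)$. The subdivision has $(1,4,5,2)$ and $h(\Delta')=(1,1,0,0)$. No entry went down.

The picture has one unpleasant feature. The three vertices $1,a,2$ of a two-dimensional face all lie on the edge $12$. If we redraw $\Delta'$ with straight edges and keep the outer triangle and the position of $a$ on the edge $12$, the face $\{1,a,2\}$ becomes flat. This feature separates a known theorem from the one we want to prove.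

**Definition (topological subdivision).** A topological subdivision of a complex $\Delta$ is a simplicial complex $\Delta'$ with a map $\sigma:\Delta'\to\Delta$ such that for every $F\in\Delta$: (a) $\Gamma_F:=\sigma^{-1}(2^F)$ is a subcomplex of $\Delta'$ whose realization is homeomorphic to a ball of dimension $\dim F$; (b) $\sigma^{-1}(F)$ is the set of interior faces of this ball.

The face $\sigma(G)$ is called the carrier of $G$. In the example $\sigma(a)=\sigma(1a)=\sigma(a2)=\{1,2\}$, while $\sigma(\{1,2\})=\sigma(\{1,a,2\})=\sigma(\{1,2,3\})=\{1,2,3\}$; the vertices $1,2,3$ and the edges $13,23$ carry themselves. Here $\Gamma_{12}$ is the path $1,a,2$, a $1$-ball with interior faces $a,1a,a2$, and $\Gamma_{123}$ is the disk. So (a) and (b) hold.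

The subdivision is quasi-geometric if there are no $G\in\Delta'$ and $F\in\Delta$ with $\dim F<\dim G$ and $\sigma(v)\subseteq F$ for every vertex $v$ of $G$. Our example is not quasi-geometric: take $G=\{1,a,2\}$ and $F=\{1,2\}$.

## 2. Buchsbaum complexes, the theorem, and dimension at most two by counting

All complexes are finite, $k$ is a field, and $\beta_j(C)=\dim\tilde H_j(C;k)$. We use $\tilde H_{-1}(\{\emptyset\};k)=k$, and $\beta_{-1}(C)=0$ if $C$ has a vertex. The link of $F$ is $\mathrm{lk}_CF=\{E:E\cap F=\emptyset,\ E\cup F\in C\}$ and the star is $\mathrm{st}_CF=\{E:E\cup F\in C\}$.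

**Definition (Cohen–Macaulay, Buchsbaum).** $C$ is Cohen–Macaulay (CM) over $k$ if $\tilde H_i(\mathrm{lk}_CF;k)=0$ for all $F\in C$, including $F=\emptyset$, and all $i<\dim\mathrm{lk}_CF$. A pure complex is Buchsbaum if $\mathrm{lk}_CF$ is CM for every nonempty face $F$.

For example, two disjoint edges form a Buchsbaum complex: the vertex links are single points. It is not CM, because it is disconnected. Its face numbers are $(1,4,2)$, so $h=(1,2,-1)$. Buchsbaum $h$-vectors can have negative entries.

For complexes of the same dimension write $h(\Delta')\ge h(\Delta)$ if $h_i(\Delta')\ge h_i(\Delta)$ for all $i$. Stanley's Theorem 10.6 says that $h(\Delta')\ge h(\Delta)$ when $\Delta'$ is a quasi-geometric subdivision of a Buchsbaum complex $\Delta$. Kalai and Stanley conjectured that "quasi-geometric" can be dropped. It can.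

**Theorem 1.** If $\Delta'$ is a topological subdivision of a complex $\Delta$ of dimension $d-1$ that is Buchsbaum over $k$, then $h_i(\Delta')\ge h_i(\Delta)$ for $0\le i\le d$.

Some cases need only counting. First, $h_0=1$. Next, $h_1=f_0-d$, and $f_0$ does not decrease because each $\Gamma_{\{i\}}$ is a single vertex. Finally $h_d=\sum_i(-1)^{d-i}f_{i-1}$ is, up to the sign $(-1)^{d-1}$, the reduced Euler characteristic. It is unchanged because $|\Delta'|\cong|\Delta|$, as Lemma 1 will show. So $d\le 2$ is settled.

For $d=3$ only $h_2=f_1-2f_0+3$ remains. Let $n_E$ be the number of vertices of $\Delta'$ carried by the edge $E$, and $m_F$ the number carried by the triangle $F$. The path $\Gamma_E$ has $n_E+1$ interior edges. The disk $\Gamma_F$ has $b=3+\sum_{E\subset F}n_E$ boundary vertices and $b$ boundary edges. Write $\phi_0=m_F+b$, $\phi_1$, $\phi_2$ for its numbers of vertices, edges and triangles. From $\phi_0-\phi_1+\phi_2=1$ and $3\phi_2=2\phi_1-b$ we get $\phi_1=3\phi_0-3-b$. So there are $\phi_1-b=3m_F+b-3=3m_F+\sum_{E\subset F}n_E$ interior edges. Let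 $\deg E$ be the number of triangles containing $E$. Summing over all carriers gives
$$h_2(\Delta')-h_2(\Delta)=\sum_F m_F+\sum_E n_E(\deg E-1).$$
This is nonnegative because $\Delta$ is pure. Purity matters: for a triangle $123$ with a pendant edge $34$, subdividing $34$ once lowers $h_2$ by $1$.

For $d=4$ this count stops. The number of edges of a triangulated $3$-ball is not determined by its vertices and its boundary: the bipyramid over a triangle can be cut into two tetrahedra ($9$ edges) or into three around the axis ($10$ edges). So we turn to algebra.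

## 3. Face rings, placements, and why compatible positions fail

From now on $d\ge1$; for $d=0$ both complexes are $\{\emptyset\}$. Fix total orders on all vertex sets. Faces are oriented by increasing order and chain complexes are augmented. If $F=G\cup\{v\}$ and $v$ is the $j$-th vertex of $F$, put $[F:G]=(-1)^{j-1}$, so $\partial F=\sum_G[F:G]\,G$.

Let $K\supseteq k$ be a field. Betti numbers, and hence the CM and Buchsbaum properties, do not change when $k$ is replaced by $K$. Let $V=K^d$ and $S=\mathrm{Sym}(V^*)$, a polynomial ring in $d$ variables. For a complex $C$, $K[C]$ is the face ring: polynomials in $x_v$ modulo the monomials whose support is not a face. For a face $F$ put $K[F]=K[x_v:v\in F]$, and let $f_F\in K[F]$ be the restriction of $f\in K[C]$, obtained by setting $x_v=0$ for $v\notin F$. An element of $K[C]$ is determined by its restrictions to the facets.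

**Definition (placement).** Let $C$ be pure of dimension $d-1$. A placement of $C$ is a map $p$ from its vertices to $V$ such that $p_F=\{p_v\}_{v\in F}$ is linearly independent for each face $F$. It makes $K[C]$ an $S$-algebra through $\theta\mapsto\sum_v\theta(p_v)x_v$ for $\theta\in V^*$. Let $\Theta$ be the set of images of a basis of $V^*$, and put $A(C)=K[C]/\Theta K[C]$.

For a facet $F$ let $(\ell_{F,v})_{v\in F}$ be the basis of $V^*$ dual to $p_F$. Since $\sum_{v\in F}\theta(p_v)\ell_{F,v}=\theta$, the map $x_v\mapsto \ell_{F,v}$ is an isomorphism $K[F]\cong S$ of $S$-algebras. We write $w(\ell_F)$ for the image of $w\in K[F]$ and often do not distinguish the two. So $K[C]$ embeds in a finite product of copies of $S$ and is a finitely generated $S$-module. If $C$ is CM, then $K[C]$ is a CM ring by Reisner's theorem, of Krull dimension $d$. Being finitely generated of depth $d$ over $S$, it is a free graded $S$-module by the Auslander–Buchsbaum formula. In that case $\dim A_i(C)=h_i(C)$, because $\mathrm{Hilb}(K[C],x)=\sum_i f_{i-1}x^i/(1-x)^i=h(C,x)/(1-x)^d$.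

As an example, let $C$ be the path with facets $\{1,a\},\{a,2\}$, with $p_1=(1,0)$, $p_a=(1,t)$, $p_2=(0,1)$ and $t\ne0$. With coordinates $(X,Y)$ on $V$ we find
$$\ell_{1a,a}=Y/t,\quad \ell_{1a,1}=X-Y/t,\qquad \ell_{a2,a}=X,\quad \ell_{a2,2}=Y-tX .$$
The parameters are $x_1+x_a$ and $tx_a+x_2$, and $A(C)$ has dimensions $(1,1,0)=h(C)$.

**The first attempt.** The natural plan is to map $A(\Delta)$ injectively into $A(\Delta')$. Given a placement $p$ of $\Delta$, choose positions
$$p'_u=\sum_{i\in\sigma(u)}c_{u,i}\,p_i$$
inside the span of the carrier, and send $x_i\mapsto\sum_uc_{u,i}x_u$. This is a ring homomorphism $K[\Delta]\to K[\Delta']$: if $x_{u_1}\cdots x_{u_r}$ occurs in the image of $x_{i_1}\cdots x_{i_r}$ and $\{u_j\}\in\Delta'$, then $\{i_j\}\subseteq\sigma(\{u_j\})\in\Delta$. Here we use that $\sigma$ preserves inclusions, which is checked in Section 7. It sends $\sum_i\theta(p_i)x_i$ to $\sum_u\theta(p'_u)x_u$, so it is compatible with the two parameter systems.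

In the example of Section 1 the vectors $p'_1,p'_a,p'_2$ lie in the plane $\mathrm{span}(p_1,p_2)$. So $p'$ is not a placement for any choice of coefficients. The quotient of $K[\Delta']$ by the three parameters maps onto $K[x_1,x_a,x_2]$ modulo linear forms of rank at most $2$, which is infinite-dimensional, and the link with $h(\Delta')$ is lost. The same happens for every pair $G,F$ that violates quasi-geometricity: $|G|$ vectors in a space of dimension $|F|<|G|$ are dependent.

**What replaces it.** Choose for each vertex $u$ of $\Delta'$ one vertex $s(u)\in\sigma(u)$, and place $u$ at $p_{s(u)}+t\,q_u$ with $q_u$ generic. For $t\neq0$ this is a placement, but the map $x_i\mapsto\sum_{s(u)=i}x_u$ is no longer compatible with the parameters. At $t=0$ it is compatible, but every facet collapsed by $s$ is degenerate. So we give up on a map $A(\Delta)\to A(\Delta')$. We detect classes of $A_i$ by numbers $\deg(\alpha w)$, pull back both $\alpha$ and $w$, and show that these numbers on $\Delta'$ tend to the numbers on $\Delta$ as $t\to0$. An invertible matrix of such numbers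 then stays invertible for generic $t$.

Here is the computation that makes this possible. Take the flat triangle with $p_i=e_i$, $s(a)=1$, $q_a=e_3$, and the other $q_u=0$, so that $p'_a=(1,0,t)$. The point $\xi=(X,Y,Z)$ has coordinates
$$y_a=Z/t,\qquad y_1=X-Z/t,\qquad y_2=Y$$
with respect to $p'_1,p'_a,p'_2$, and $\det(p'_1,p'_a,p'_2)=-t$. Hence
$$\frac1{\det\cdot\, y_1y_ay_2}=\frac{t}{YZ(Z-tX)}\longrightarrow0 .$$
The determinant vanishes to order $1$, but two coordinates blow up. Expressions of this form are the summands of the degree map below.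

## 4. Homeomorphism invariance

**Lemma 1.** Let $\Delta'$ be a topological subdivision of a Buchsbaum complex $\Delta$ of dimension $d-1$. Then $\Delta'$ is pure and Buchsbaum of dimension $d-1$, and $\beta_j(\Delta')=\beta_j(\Delta)$ for all $j$.

The lemma lets us use Buchsbaum theory on both complexes with the same Betti numbers.

**Step 1: a homeomorphism $|\Delta'|\cong|\Delta|$.** By (b), for $F\ne\emptyset$ the faces of $\Gamma_F$ that are not interior are those carried by some $E\subsetneq F$. So $\bigcup_{E\subsetneq F}|\Gamma_E|$ is the boundary sphere of the ball $|\Gamma_F|$. Also $\Gamma_F\cap\Gamma_{F'}=\Gamma_{F\cap F'}$. By induction on $|F|$ we build homeomorphisms $g_F:|\Gamma_F|\to|F|$ that restrict to $g_E$ on $|\Gamma_E|$ for $E\subseteq F$. If $|F|=1$, both sides are points. In general, the maps $g_E$ with $E\subsetneq F$ agree on the overlaps $|\Gamma_E|\cap|\Gamma_{E'}|=|\Gamma_{E\cap E'}|$, and their inverses agree on $|E|\cap|E'|=|E\cap E'|$. So they glue to a homeomorphism from the boundary of $|\Gamma_F|$ onto the boundary of $|F|$. Identify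 both balls with the standard ball and extend radially. Finally $\Delta'=\bigcup_F\Gamma_F$, and the $g_F$ and their inverses glue to $|\Delta'|\cong|\Delta|=:X$. So the Betti numbers agree and $\dim\Delta'=d-1$.

**Step 2: Buchsbaumness depends only on $X$.** Let $C$ be a triangulation of $X$ and $x$ a point in the relative interior of a nonempty face $G$. Then $H_j(X,X\setminus x;k)\cong\tilde H_{j-|G|}(\mathrm{lk}_CG;k)$. Hence the topological condition
$$H_j(X,X\setminus x;k)=0\quad\text{for all }x\in X,\ j<d-1$$
is equivalent to $\tilde H_j(\mathrm{lk}_CG;k)=0$ for all $G\ne\emptyset$ and $j<d-1-|G|$. This forces purity: a nonempty maximal face $G$ with $|G|<d$ has link $\{\emptyset\}$ with $\tilde H_{-1}\neq0$, and $-1<d-1-|G|$. Once $C$ is pure, $\dim\mathrm{lk}_CG=d-1-|G|$. Since $\mathrm{lk}_{\mathrm{lk}F}E=\mathrm{lk}(F\cup E)$, the condition says exactly that all links of nonempty faces are CM. It holds for $\Delta$, hence for $\Delta'$. $\square$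

## 5. Classes that vanish on all vertex stars

For a Buchsbaum complex that is not CM, $\dim A_i$ differs from $h_i$, and some classes cannot be seen on any vertex star. We count both effects; the answer depends only on Betti numbers. For Buchsbaum $C$ with a placement put
$$Q_i(C)=\ker\Big(A_i(C)\to\bigoplus_vA_i(\mathrm{st}_Cv)\Big),$$
where $v$ runs over the vertices.

**Lemma 2.** Let $C$ be Buchsbaum of dimension $d-1$ with a placement over $K$. Then

1. $\dim Q_i(C)=\binom di\beta_{i-1}(C)$;
2. $\dim A_i(C)=h_i(C)+\binom di\sum_{a\ge1}(-1)^{a-1}\beta_{i-a-1}(C)$ (Schenzel's formula).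

To see this on two disjoint edges ($d=2$, $\beta_0=1$): the star of each vertex is a full edge, with $A_1=0$, so $Q_1=A_1$. It has dimension $4-2=2=\binom21\beta_0$. In degree $2$ we have $h_2=-1$ and $\dim A_2=-1+\beta_0=0$. Indeed, in positive degrees the face ring is the direct sum of those of the two edges, and on each edge $\Theta$ spans the linear forms.

**Step 1: a complex of star rings.** This step resolves $K[C]$ by CM rings, up to the cohomology of $C$. Let $P^j=\bigoplus_{|G|=j}K[\mathrm{st}\,G]$ for $j\ge0$, so $P^0=K[C]$. The differential consists of the restrictions $K[\mathrm{st}\,G]\to K[\mathrm{st}(G\cup v)]$ with signs $[G\cup v:G]$; it squares to zero because $\partial^2=0$. A monomial with support $H\in C$ is nonzero in $K[\mathrm{st}\,G]$ iff $G\cup H\in C$, that is, iff $G\in\mathrm{st}\,H$. So the strand of $P^\bullet$ at this monomial is the augmented cochain complex of $\mathrm{st}\,H$, shifted by one. If $H\ne\emptyset$, then $\mathrm{st}\,H$ is a cone and the strand is exact. For $H=\emptyset$ we have $\mathrm{st}\,H=C$. Hence $H^j(P)\cong\tilde H^{j-1}(C;K)$,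 all of it in internal degree $0$.

**Step 2: two ways to compute the total cohomology.** Consider the double complex $P^j_{i-a}\otimes\Lambda^aV^*$ for fixed $i$, with the differential of $P$ in the $j$-direction, the Koszul differential of $\Theta$ (from $a$ to $a-1$) in the other, and total degree $n=j-a$. The differential of $P$ is $S$-linear, so this is a double complex after the usual signs. It is bounded, so both spectral sequences converge.

Take cohomology in the $j$-direction first. By Step 1 only the row $i-a=0$ survives, so no further differential can act, and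
$$H^n(\mathrm{Tot})\cong\tilde H^{n+i-1}(C;K)\otimes\Lambda^iV^* .$$

Now take Koszul homology first. For $|G|=j\ge1$, $\mathrm{st}\,G=2^G*\mathrm{lk}\,G$ and $K[\mathrm{st}\,G]=K[\mathrm{lk}\,G][x_v:v\in G]$ is a polynomial ring over a CM ring. So it is CM of dimension $d$, hence $S$-free, and only $a=0$ survives, giving $A_i(\mathrm{st}\,G)$. For $j=0$ we get $H_a(\Theta;K[C])_i$. The differential $d_r$ goes from $(j,a)$ to $(j+r,a+r-1)$. For $r\ge2$ its target has $j\ge2$ and $a\ge1$, so it is zero, and $E_2=E_\infty$.

**Step 3: reading off.** In total degree $0$ the terms are at $(j,a)=(j,j)$, which vanish for $j\ge1$. What is left is $E_2^{0,0}=\ker(A_i(C)\to\bigoplus_vA_i(\mathrm{st}\,v))=Q_i(C)$. So $Q_i(C)\cong\tilde H^{i-1}(C;K)\otimes\Lambda^iV^*$, which is (1). In total degree $-a<0$ the only term is at $(0,a)$, and the target $(1,a)$ of $d_1$ is zero. So $H_a(\Theta;K[C])_i\cong\tilde H^{i-a-1}(C;K)\otimes\Lambda^iV^*$ for $a\geq 1$. Finally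
$$\sum_a(-1)^a\dim H_a(\Theta;K[C])_i=\sum_a(-1)^a\tbinom da\dim K[C]_{i-a}$$
is the coefficient of $x^i$ in $(1-x)^d\,\mathrm{Hilb}(K[C],x)=h(C,x)$, that is, $h_i(C)$. Since $H_0(\Theta;K[C])_i=A_i(C)$, solving for $\dim A_i(C)$ gives (2). $\square$

## 6. The module $\omega$ and a degree map

We now want explicit linear functionals that separate the classes of $A_i$ on a CM complex. For a facet $F$ put $e_F=\prod_{v\in F}\ell_{F,v}$ and $\det_F=\det(p_v)_{v\in F}$, in increasing order. A ridge is a face $G$ of size $d-1$; put $V_G=\mathrm{span}(p_G)$ and $L_G(x)=\det(x,p_G)$. Cramer's rule computes $\ell_{F,v}$ by replacing the column $p_v$ with $x$. Moving that column to the front costs the sign $[F:G]$, so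
$$\det\nolimits_F\,\ell_{F,v}=[F:G]\,L_G\qquad(F=G\cup\{v\}).\tag{1}$$

**Definition (the module $\omega$).** For $C$ pure of dimension $d-1$, $\omega(C)$ is the graded $K[C]$-module of families $w=(w_F)$, indexed by the facets, with $w_F\in K[F]$ and
$$\sum_{F\supset G}[F:G]\,w_F|_G=0\quad\text{for every ridge }G,\tag{2}$$
where $w_F|_G$ is obtained by setting $x_v=0$ for $v\in F\setminus G$. The action is $(\alpha w)_F=\alpha_Fw_F$; it preserves (2) because $(\alpha_Fw_F)|_G=\alpha_G\,w_F|_G$. For a placement $p$ put
$$\deg_p(w)=\sum_F\frac{w_F(\ell_F)}{\det_F\,e_F}\in\mathrm{Frac}(S).\tag{3}$$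

If $C\subseteq C_1$ is a pure $(d-1)$-dimensional subcomplex, extension by zero embeds $\omega(C)$ in $\omega(C_1)$: a ridge of $C_1$ that lies in a facet of $C$ is a ridge of $C$, and at the other ridges nothing has to be checked. Conversely, an element of $\omega(C_1)$ supported on facets of $C$ lies in $\omega(C)$. The two degrees agree.

Continue the path example, with order $1<a<2$. Condition (2) at the ridges $1$ and $2$ says that $w_{1a}$ and $w_{a2}$ are divisible by $x_a$. At the ridge $a$ it says $w_{1a}(0,x_a)=w_{a2}(x_a,0)$, where the arguments are in the order of the vertices. So $w=(x_a,x_a)\in\omega(C)_1$. Here $\det_{1a}=t$ and $\det_{a2}=1$, so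
$$\deg_p(w)=\frac1{t(X-Y/t)}+\frac1{Y-tX}=0,\qquad \deg_p(x_1w)=\frac1t .$$
The poles cancel. The nonzero number $1/t$ shows that $x_1\ne0$ in $A_1(C)$, by the following lemma.

**Lemma 3.** Let $C$ be pure of dimension $d-1$ with a placement $p$.

(i) $\deg_p$ is an $S$-linear map $\omega(C)\to S$ lowering degrees by $d$. Hence for $\alpha\in K[C]_i$ and $w\in\omega(C)_{d-i}$ we have $\deg_p(\alpha w)\in K$, and this number vanishes if $\alpha\in\Theta K[C]$.

(ii) If $C$ is CM, $0\le i\le d$ and $\alpha\in K[C]_i\setminus\Theta K[C]$, then there is $w\in\omega(C)_{d-i}$ with $\deg_p(\alpha w)=1$.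

**Step 1: the poles cancel.** This step proves that $\deg_p(w)$ is a polynomial. Linearity and homogeneity are clear. The denominators in (3) are constants times products of linear forms. Since $S$ is a UFD, it is enough to show $\deg_p(w)\in S_{(L)}$ for every nonzero linear form $L$. Let $H=\ker L$. For each facet $F$ the forms $\ell_{F,v}$ are pairwise non-proportional, so at most one $v\in F$ has $\ell_{F,v}$ proportional to $L$. This happens exactly when $V_{F\setminus v}=H$. Facets without such a $v$ contribute elements of $S_{(L)}$. Group the others by the ridge $G=F\setminus v$. If $V_G=H$, every facet containing $G$ is in the group of $G$, and by (1) the sum over the group is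
$$\frac1{L_G}\sum_{F\supset G}[F:G]\,\frac{w_F(\ell_F)}{\prod_{u\in G}\ell_{F,u}} .$$
Here $L_G$ is proportional to $L$, and the sum lies in $S_{(L)}$. Restrict the sum to $H=V_G$, that is, pass to the residue field $\mathrm{Frac}(S/LS)$. For $u\in G$ the form $\ell_{F,u}$ restricts to the coordinate dual to $p_u$ in the basis $p_G$ of $H$; this is nonzero and does not depend on $F$. For $v=F\setminus G$ the form $\ell_{F,v}$ restricts to $0$. So $w_F(\ell_F)$ restricts to $w_F|_G$ evaluated at those coordinates, and by (2) the sum restricts to $0$. It therefore lies in $L\,S_{(L)}$, and the group lies in $S_{(L)}$.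

**Step 2: the degree kills $\Theta$.** If $\alpha=\sum_j\theta_j\gamma_j$ with $\gamma_j\in K[C]_{i-1}$, then $\deg_p(\alpha w)=\sum_j\theta_j\deg_p(\gamma_jw)$, and $\deg_p(\gamma_jw)\in S_{-1}=0$. This proves (i).

**Step 3: every $S$-linear functional is a degree.** This step proves (ii). $K[C]$ is graded free over $S$, and by graded Nakayama $\alpha$ is part of a homogeneous basis. So there is an $S$-linear homogeneous map $\lambda:K[C]\to S$ of degree $-i$ with $\lambda(\alpha)=1$. Put $x_F=\prod_{v\in F}x_v$. For a facet $F$ it restricts to $e_F$ on $F$ and to $0$ on the other facets. Let $E=\prod_Fe_F$. For every $\gamma\in K[C]$,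
$$E\gamma=\sum_F\frac{E}{e_F}\,\gamma_F(\ell_F)\cdot x_F\quad\text{in }K[C],$$
where $(E/e_F)\gamma_F(\ell_F)\in S$ acts as a scalar. Indeed, on a facet $F'$ both sides restrict to $E\,\gamma_{F'}$. Apply $\lambda$ and put $w_F=\det_F\lambda(x_F)\in S\cong K[F]$, of degree $d-i$. This gives
$$\lambda(\gamma)=\sum_F\frac{\gamma_F\,w_F}{\det_F\,e_F}.\tag{4}$$
It remains to check (2). For a ridge $G$ take $\gamma=x_G$ in (4), which restricts to $\prod_{u\in G}\ell_{F,u}$ on each facet $F\supset G$ and to $0$ elsewhere. By (1), $\lambda(x_G)=L_G^{-1}\sum_{F\supset G}[F:G]\,w_F(\ell_F)$. This is in $S$, so the sum is divisible by $L_G$ and vanishes on $V_G$. As in Step 1, its restriction to $V_G$ is $\sum_{F\supset G}[F:G]\,w_F|_G$ evaluated at the coordinates dual to $p_G$, which are independent variables. So (2) holds, $w\in\omega(C)_{d-i}$, and $\deg_p(\alpha w)=\lambda(\alpha)=1$. $\square$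

## 7. A Sperner-type map and its pullbacks

This section transports elements of $K[\Delta]$ and $\omega(\Delta)$ to $\Delta'$. Let $\sigma$ be as in Theorem 1. We use only the following.

* $\Delta$ and $\Delta'$ are pure of dimension $d-1$ (Lemma 1).
* $\sigma$ preserves inclusions: $H$ lies in the subcomplex $\Gamma_{\sigma(H)}$, so $G\subseteq H$ gives $G\in\Gamma_{\sigma(H)}$, i.e. $\sigma(G)\subseteq\sigma(H)$.
* $\sigma(\emptyset)=\emptyset$, since $\Gamma_\emptyset=\{\emptyset\}$; and $|G|\le|\sigma(G)|$, since $G\in\Gamma_{\sigma(G)}$, which has dimension $|\sigma(G)|-1$.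
* For $F\ne\emptyset$ the subcomplex $\Gamma_F$ is acyclic over $k$.

So $\sigma(u)\neq\emptyset$ for each vertex $u$, and $\sigma(G)$ is a facet of $\Delta$ when $|G|=d$. Choose $s(u)\in\sigma(u)$ for each vertex $u$. Then $s(G)\subseteq\sigma(G)\in\Delta$, so $s:\Delta'\to\Delta$ is simplicial. When $s$ is injective on $G$ and $s(G)=F$, let $\mathrm{sgn}(s:G\to F)$ be the sign of this bijection with respect to the vertex orders, so $s_\#G=\mathrm{sgn}(s:G\to F)\,F$. When $s$ is not injective on $G$, $s_\#G=0$.

**Step 1: a chain map in the other direction.** This step produces coefficients on the facets of $\Delta'$. We construct $\varphi:C_*(\Delta;k)\to C_*(\Delta';k)$ with $\varphi(\emptyset)=\emptyset$ and $\varphi(F)\in C_{|F|-1}(\Gamma_F)$. Inductively, for $F\neq\emptyset$ the chain $\varphi(\partial F)$ is a cycle of $\Gamma_F$. Since $\Gamma_F$ is acyclic, it is $\partial\varphi(F)$ for some $\varphi(F)\in C_{|F|-1}(\Gamma_F)$. As $s$ maps $\Gamma_F$ into $2^F$, we have $s_\#\varphi(F)=c_FF$ for some $c_F\in k$. Now $c_\emptyset=1$, and inductively $c_F\,\partial F=s_\#\varphi(\partial F)=\partial F\ne0$.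 So $c_F=1$ for all $F$.

For $G\in\Delta'$ with $|G|=|\sigma(G)|$ let $\tau_G$ be the coefficient of $G$ in $\varphi(\sigma(G))$.

**Step 2: two identities for $\tau$.** They say that $s$ has degree $1$ and that $\tau$ is a relative cycle over each facet. For a facet $F$ of $\Delta$,
$$\sum_{\substack{G\text{ facet of }\Delta'\\ \sigma(G)=F,\ s(G)=F}}\tau_G\,\mathrm{sgn}(s:G\to F)=1 .\tag{5}$$
This is $c_F=1$; a face $G\in\Gamma_F$ of size $d$ has $\sigma(G)=F$, since $\sigma(G)\subseteq F$ and $|\sigma(G)|\ge d$.

Let $R'\in\Delta'$ with $|R'|=d-1$. Then $\sigma(R')$ has size $d$ or $d-1$, and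
$$\sum_{G\supset R'}[G:R']\,\tau_G=0\quad\text{if }\sigma(R')\text{ is a facet},\tag{6}$$
$$\sum_{\substack{G\supset R'\\ \sigma(G)=F}}[G:R']\,\tau_G=[F:R]\,\tau_{R'}\quad\text{if }\sigma(R')=R\text{ is a ridge and }F\supset R\text{ a facet}.\tag{7}$$
Both come from comparing the coefficients of $R'$ in $\partial\varphi(F)=\sum_{R_1}[F:R_1]\,\varphi(R_1)$, where $R_1$ runs over the ridges in $F$. A face $R'$ can occur in $\varphi(R_1)$ only if $\sigma(R')\subseteq R_1$, and then $\sigma(R')=R_1$ by cardinality. If $\sigma(R')=F$ is a facet, the right side has coefficient $0$, and every facet $G\supset R'$ has $\sigma(G)=F$; this is (6). If $\sigma(R')=R$, only $R_1=R$ contributes; this is (7).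

In the example of Section 1, with $1<a<2<3$, the chain map is $\varphi(12)=1a+a2$, $\varphi(13)=13$, $\varphi(23)=23$, and $\varphi(123)=1a2+123$. Indeed $\partial(1a2)+\partial(123)=a2+1a+23-13=\varphi(\partial(123))$. So $\tau=1$ on both facets. With $s(a)=1$ the facet $1a2$ is collapsed, and (5) reads $1=1$.

**Step 3: pulling back face rings.** Let $s^*:K[\Delta]\to K[\Delta']$, $x_i\mapsto\sum_{s(u)=i}x_u$. It is well defined: a monomial $x_{u_1}\cdots x_{u_r}$ occurring in the image of $x_N=\prod_{i\in N}x_i$ with $N\notin\Delta$ has $s(\{u_j\})=N$, so $\{u_j\}\notin\Delta'$. For $G\in\Delta'$ and a face $F\supseteq s(G)$ let $s_G^*:K[F]\to K[G]$, $x_i\mapsto\sum_{u\in G,\,s(u)=i}x_u$. Then $(s^*\alpha)_G=s_G^*(\alpha_F)$: both sides are ring homomorphisms in $\alpha$ with the same values on the $x_i$, because $s^*x_i$ restricts to $0$ on $G$ if $i\notin F$.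

**Step 4: pulling back $\omega$.** For $w\in\omega(\Delta)$ and a facet $G$ of $\Delta'$ put
$$(s^*w)_G=\tau_G\,s_G^*(w_{\sigma(G)}).\tag{8}$$
We check that $s^*w\in\omega(\Delta')$. Let $R'\subset G$ be a ridge of $\Delta'$ and $F=\sigma(G)$. Then $s(R')\subseteq\sigma(R')\subseteq F$. Setting $x_u=0$ for $u\in G\setminus R'$ turns $s_G^*$ into the map $x_i\mapsto\sum_{u\in R',s(u)=i}x_u$, which kills $x_i$ for $i\notin\sigma(R')$. So
$$(s_G^*w_F)|_{R'}=s_{R'}^*\big(w_F|_{\sigma(R')}\big).$$
If $\sigma(R')=F$ is a facet, all $G\supset R'$ have carrier $F$, and the ridge sum is $\big(\sum_G[G:R']\tau_G\big)s_{R'}^*(w_F)=0$ by (6). If $\sigma(R')=R$ is a ridge, group the facets $G\supset R'$ by their carrier $F\supset R$. By (7) the ridge sum is $\tau_{R'}\,s_{R'}^*\big(\sum_{F\supset R}[F:R]\,w_F|_R\big)$, which is $0$ by (2) for $w$. Facets $F\supset R$ with no $G$ above them cause no trouble: (7) holds for them too, with an empty left side.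

Finally, $s^*(\alpha w)=s^*(\alpha)\,s^*(w)$ is clear from (8).

## 8. Collapsed facets disappear in the limit

Let $K_0=k(p_{i,a},q_{u,a})$ with independent indeterminates, where $i$ runs over the vertices of $\Delta$, $u$ over those of $\Delta'$, and $1\le a\le d$. Put $p_i=(p_{i,a})_a$, $q_u=(q_{u,a})_a$, $K=K_0(t)$ and
$$p'_u=p_{s(u)}+t\,q_u .$$
Then $p$ is a placement of $\Delta$ over $K_0$. And $p'$ is a placement of $\Delta'$ over $K$: for $|G|=d$ the coefficient of $t^d$ in $\det p'_G$ is $\det q_G\ne0$, and every face lies in a face of size $d$. Let $\xi=(\xi_1,\dots,\xi_d)$ be further indeterminates, $K_1=K_0(\xi)$ and $\mathcal O=K_1[t]_{(t)}$, the rational functions in $t$ without pole at $t=0$.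

The next lemma computes the limit of each term of the degree map. It is stated for an arbitrary vertex map $s$.

**Lemma 4.** Let $s$ be any map from the vertices of $\Delta'$ to those of $\Delta$. Let $G$ be a set of $d$ vertices of $\Delta'$ with $s(G)\subseteq F$, where $F$ is a facet of $\Delta$, and let $f\in K_0[F]$. Write $\xi=\sum_{u\in G}y_up'_u$ with $y_u\in K_1(t)$. Then
$$T=\frac{(s_G^*f)(y)}{\det p'_G\,\prod_{u\in G}y_u}\in\mathcal O .$$
Moreover, $T|_{t=0}=\mathrm{sgn}(s:G\to F)\,\dfrac{f(\ell_F(\xi))}{\det_F\,e_F(\xi)}$ if $s(G)=F$, and $T|_{t=0}=0$ if $s(G)\ne F$.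

**Step 1: the case $s(G)=F$.** Here $s$ is a bijection $G\to F$, and at $t=0$ the vectors $p'_u$ become $p_{s(u)}$. So $\det p'_G|_{t=0}=\mathrm{sgn}(s:G\to F)\det_F\ne0$. By Cramer's rule $y_u\in\mathcal O$, with $y_u|_{t=0}=\ell_{F,s(u)}(\xi)\ne0$. Insert these values into $T$.

**Step 2: good coordinates when $s$ collapses $G$.** Let $H=s(G)\subsetneq F$ and $h=|H|<d$. We replace the degenerating basis $p'_G$ by one that stays a basis at $t=0$. For $i\in H$ let $G_i=G\cap s^{-1}(i)$ and choose $u_i\in G_i$. Let $G^\circ=G\setminus\{u_i:i\in H\}$, which has $d-h$ elements. Put $z_i=\sum_{u\in G_i}y_u$ and $\eta_u=t\,y_u$. Then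
$$\xi=\sum_{i\in H}z_i\,(p_i+t\,q_{u_i})+\sum_{u\in G^\circ}\eta_u\,(q_u-q_{u_{s(u)}}).\tag{9}$$
Let $M(t)$ be the $d\times d$ matrix with columns $p_i+tq_{u_i}$ $(i\in H)$ and $q_u-q_{u_{s(u)}}$ $(u\in G^\circ)$. Then $\det M(0)\ne0$: after the specialization $q_{u_i}=0$ the columns are the $p_i$ and the $q_u$, with independent indeterminate entries. Hence $z_i,\eta_u\in\mathcal O$ for $i\in H$, $u\in G^\circ$. Their values at $t=0$ are the coordinates of $\xi$ in a basis of $K_0^d$. So these values are $K_0$-linearly independent linear forms in $\xi$.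

**Step 3: counting powers of $t$.** If $|G_i|=1$, then $y_{u_i}=z_i$ is a unit of $\mathcal O$. If $|G_i|\ge2$, then $\eta_u$ is a unit for each $u\in G_i\setminus u_i$, and
$$\eta_{u_i}=t\,z_i-\sum_{u\in G_i\setminus u_i}\eta_u$$
also lies in $\mathcal O$, with value at $t=0$ equal to minus a nonempty sum of linearly independent forms. So it is a unit too, and $y_u=t^{-1}\cdot(\text{unit})$ for all $u\in G_i$. For the determinant, subtract the column $p'_{u_i}$ from the other columns of $G_i$; they become $t(q_u-q_{u_i})$. Hence $\det p'_G=\pm t^{\,d-h}\det M(t)$. Since $d-h=\sum_{i\in H}(|G_i|-1)$, the total exponent of $t$ is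
$$\sum_{i\in H}(|G_i|-1)-\sum_{|G_i|\ge2}|G_i|=-c,\qquad c=\#\{i\in H:|G_i|\ge2\},$$
so
$$\det p'_G\prod_{u\in G}y_u=(\text{unit})\cdot t^{-c}.$$
Because $h<d$, we have $c\ge1$. The numerator of $T$ is $f$ evaluated at $x_i=z_i$ for $i\in H$ and $x_i=0$ for $i\in F\setminus H$, so it lies in $\mathcal O$. Thus $T\in t^c\mathcal O$ and $T|_{t=0}=0$. $\square$

**Corollary 5.** For $w\in\omega(\Delta)_d$ with coefficients in $K_0$: $\deg_{p'}(s^*w)\in K_0[t]_{(t)}$, and $\deg_{p'}(s^*w)|_{t=0}=\deg_p(w)$.

*Proof.* By Lemma 3(i) the two degrees are constants, in $K$ and $K_0$ respectively, so they may be evaluated at the point $\xi$. By (3) and (8) the term of a facet $G$ in $\deg_{p'}(s^*w)$ is $\tau_G$ times the expression $T$ of Lemma 4 with $F=\sigma(G)$ and $f=w_F$. So the sum lies in $\mathcal O$, and by Lemma 4 and (5)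
$$\deg_{p'}(s^*w)|_{t=0}=\sum_F\Big(\sum_{\sigma(G)=F,\ s(G)=F}\tau_G\,\mathrm{sgn}(s:G\to F)\Big)\frac{w_F(\ell_F(\xi))}{\det_F\,e_F(\xi)}=\deg_p(w).$$
Finally $K_0(t)\cap\mathcal O=K_0[t]_{(t)}$. $\square$

## 9. Comparing the pairings: proof of Theorem 1

Fix $0\le i\le d$. Work on $\Delta$ over $K_0$ with $p$ and on $\Delta'$ over $K$ with $p'$.

**Step 1: an invertible matrix on $\Delta$.** This step detects $A_i(\Delta)/Q_i(\Delta)$ by degrees supported on single stars. For each vertex $v$ of $\Delta$ the star $\mathrm{st}_\Delta v$ is a cone over a CM link, hence CM of dimension $d-1$, and $\omega(\mathrm{st}\,v)\subseteq\omega(\Delta)$. For $w\in\omega(\mathrm{st}\,v)_{d-i}$ the functional $\alpha\mapsto\deg_p(\alpha w)\in K_0$ on $A_i(\Delta)$ is well defined by Lemma 3(i). It equals the degree of $\alpha|_{\mathrm{st}\,v}\,w$ computed on $\mathrm{st}\,v$. By both parts of Lemma 3 on $\mathrm{st}\,v$, a class $\alpha$ is killed by all these functionals, for all $v$ and $w$, iff $\alpha|_{\mathrm{st}\,v}=0$ in $A_i(\mathrm{st}\,v)$ for all $v$, that is, iff $\alpha\in Q_i(\Delta)$.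 So the functionals span the dual of the finite-dimensional space $A_i(\Delta)/Q_i(\Delta)$. Let $r$ be its dimension. Choosing a basis of the space and a basis of the dual among the functionals, we get $\alpha_1,\dots,\alpha_r\in K_0[\Delta]_i$ and $w_b\in\omega(\mathrm{st}\,v_b)_{d-i}$, $1\le b\le r$, such that the matrix $(\deg_p(\alpha_aw_b))$ is invertible.

**Step 2: the pulled-back matrix is invertible.** We have $s^*\alpha_a\,s^*w_b=s^*(\alpha_aw_b)$ with $\alpha_aw_b\in\omega(\Delta)_d$. By Corollary 5 the matrix $\big(\deg_{p'}(s^*\alpha_a\,s^*w_b)\big)$ has entries in $K_0[t]_{(t)}$, and its value at $t=0$ is the matrix of Step 1. So its determinant is nonzero, and it is invertible over $K$.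

**Step 3: $Q_i(\Delta')$ is invisible to the $s^*w_b$.** We claim that $\deg_{p'}(\rho\,s^*w_b)=0$ for $\rho\in Q_i(\Delta')$ and all $b$. This will give independence modulo $Q_i(\Delta')$, which we need because $Q_i(\Delta')$ must be added back at the end. Note that $s^*w_b$ need not be supported on one vertex star of $\Delta'$. It is supported on $B=\sigma^{-1}(\mathrm{st}_\Delta v_b)$, and this is enough. With the restriction of $\sigma$, $B$ is a topological subdivision of $\mathrm{st}_\Delta v_b$, which is CM, hence Buchsbaum, and has vanishing reduced homology. By Lemma 1, $B$ is pure and Buchsbaum of dimension $d-1$ with all $\beta_j(B)=0$. By Lemma 2(1), $Q_i(B)=0$. Since $w_b$ is supported on facets of $\mathrm{st}\,v_b$, (8) shows that $s^*w_b$ is supported on facets $G$ with $\sigma(G)\in\mathrm{st}\,v_b$, that is, on facets of $B$. So $s^*w_b\in\omega(B)$. For a vertex $u$ of $B$ we have $\mathrm{st}_Bu\subseteq\mathrm{st}_{\Delta'}u$, so $\rho|_{\mathrm{st}_Bu}=0$ in $A_i(\mathrm{st}_Bu)$. Thus $\rho|_B\in Q_i(B)=0$; in other words, $\rho|_B\in\Theta K[B]$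 for any representative $\rho$. Now Lemma 3(i) on $B$ gives the claim.

**Step 4: conclusion.** Suppose $\sum_ac_a\,s^*\alpha_a\in Q_i(\Delta')$ in $A_i(\Delta')$, with $c_a\in K$. By Step 3, $\sum_ac_a\deg_{p'}(s^*\alpha_a\,s^*w_b)=0$ for all $b$, and by Step 2 all $c_a=0$. So the $s^*\alpha_a$ are linearly independent modulo $Q_i(\Delta')$, and
$$\dim A_i(\Delta')\ge r+\dim Q_i(\Delta')=\dim A_i(\Delta)-\dim Q_i(\Delta)+\dim Q_i(\Delta')=\dim A_i(\Delta).$$
The last equality holds because, by Lemma 2(1), the dimensions of $Q_i$ depend only on Betti numbers, and these agree by Lemma 1. By Lemma 2(2) and the same agreement,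
$$h_i(\Delta')-h_i(\Delta)=\dim A_i(\Delta')-\dim A_i(\Delta)\ge0. \qquad\blacksquare$$

## 10. Acyclic carriers, maps of nonzero degree, and equality

Three complements come out of the same lemmas. None of them was used above. They need a standard fact: a CM complex is pure and strongly connected, meaning that any two facets are joined by a chain of facets in which consecutive ones share a ridge. In dimension at most $0$ this is clear. In dimension at least $1$ the complex is connected and its vertex links are CM. By induction, the facets containing a given vertex have the same size and are joined by chains through that vertex. For adjacent vertices, a facet containing both belongs to both families, so connectedness finishes the argument.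

**Theorem 2 (carrier version).** Let $\Delta,\Delta'$ be CM over $k$ of dimension $d-1$. Let $\sigma:\Delta'\to\Delta$ be order preserving with $\sigma(\emptyset)=\emptyset$ and $|G|\le|\sigma(G)|$ for all $G$, and suppose $\tilde H_*(\Gamma_F;k)=0$ for all $F\ne\emptyset$, where $\Gamma_F=\sigma^{-1}(2^F)$. Then $h(\Delta')\ge h(\Delta)$.

*Proof.* The four properties listed at the start of Section 7 hold by hypothesis, with purity from the CM condition, and $\Gamma_\emptyset=\{\emptyset\}$ since $|G|\le|\sigma(G)|$. So Sections 7 and 8 apply word for word. By Lemma 3, the pairing $A_i(\Delta)\times\omega(\Delta)_{d-i}\to K_0$ has zero left kernel. Choose $\alpha_a,w_b$ with $(\deg_p(\alpha_aw_b))$ invertible of size $\dim A_i(\Delta)=h_i(\Delta)$. By Corollary 5 the matrix $(\deg_{p'}(s^*\alpha_a\,s^*w_b))$ is invertible over $K$. By Lemma 3(i) on $\Delta'$ the $s^*\alpha_a$ are then linearly independent in $A_i(\Delta')$, whose dimension is $h_i(\Delta')$. $\blacksquare$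

For the next statement, a $k$-homology $(d-1)$-manifold (without boundary) is a complex in which $\mathrm{lk}\,F$ has the $k$-homology of a sphere of dimension $d-1-|F|$ for every $F\neq\emptyset$. A connected one is $k$-orientable if $H_{d-1}(\cdot\,;k)\ne0$. A $k$-homology sphere is one that itself has the $k$-homology of a $(d-1)$-sphere.

**Theorem 3 (degree version).** Let $d\ge2$ and let $\Delta,\Delta'$ be connected $k$-orientable $k$-homology $(d-1)$-manifolds without boundary. Let $s:\Delta'\to\Delta$ be a simplicial map inducing a nonzero map on $H_{d-1}(\cdot\,;k)$. Then $h''_i(\Delta')\ge h''_i(\Delta)$ for $0\le i\le d-1$, where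
$$h''_i=h_i+\tbinom di\Big(\sum_{a\ge1}(-1)^{a-1}\beta_{i-a-1}-\beta_{i-1}\Big).$$
In particular, if both are $k$-homology spheres, then $h(\Delta')\ge h(\Delta)$.

*Proof.* Such complexes are pure, since a nonempty maximal face of size less than $d$ would have link $\{\emptyset\}$ of the wrong homology. They are Buchsbaum, and each ridge lies in exactly two facets, because its link is zero-dimensional with the homology of $S^0$. By Lemma 2, $\dim(A_i/Q_i)=h''_i$. Fix $0\le i\le d-1$.

**Step 1: fundamental cycles.** Connectedness and strong connectedness of the vertex links make $\Delta$ and $\Delta'$ strongly connected, by the argument at the start of this section. Across a ridge the coefficients of a $(d-1)$-cycle agree up to sign, so $H_{d-1}$ is one-dimensional. Choose generators $\varepsilon=\sum_F\varepsilon_FF$ of $H_{d-1}(\Delta;k)$ and $\varepsilon'=\sum_G\tau_GG$ of $H_{d-1}(\Delta';k)$; all $\varepsilon_F\neq0$. By hypothesis $s_\#\varepsilon'=c\,\varepsilon$ with $c\in k\setminus0$. For $\beta\in K[\Delta]$ the family $\varepsilon\beta:=(\varepsilon_F\beta_F)_F$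 lies in $\omega(\Delta)$, because its ridge sum at $R$ is $\beta_R\sum_{F\supset R}[F:R]\varepsilon_F=0$. The same works for $\varepsilon'$. Use the placements $p,p'$ of Section 8 with this $s$; the map $s^*$ on face rings is defined for any simplicial map.

**Step 2: pairing $\Delta$ with itself.** We show: if $\alpha\in K_0[\Delta]_i$ has class outside $Q_i(\Delta)$, there is $\beta\in K_0[\Delta]_{d-i}$ with $\deg_p(\varepsilon\alpha\beta)\neq0$. By Lemma 3(ii) there are $v$ and $w\in\omega(\mathrm{st}\,v)_{d-i}\subseteq\omega(\Delta)$ with $\deg_p(\alpha w)\ne0$. Put $f_F=w_F/\varepsilon_F$ for all facets $F$. If $R=F\cap F'$ is a ridge, then $[F:R]w_F|_R+[F':R]w_{F'}|_R=0$ and $[F:R]\varepsilon_F+[F':R]\varepsilon_{F'}=0$, so $f_F|_R=f_{F'}|_R$. If $N=F\cap F'\neq\emptyset$, then $\mathrm{lk}\,N$ is CM, hence strongly connected. So $F$ and $F'$ are joined by a chain of facets containing $N$ whose consecutive members share a ridge, and $f_F|_N=f_{F'}|_N$. If $F\cap F'=\emptyset$, both restrictions to $K[\emptyset]=K_0$ are $0$, because $\deg f_F=d-i>0$. So for each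 monomial with support $H\in\Delta$ its coefficient in $f_F$ is the same for all facets $F\supseteq H$. These coefficients define $\beta\in K_0[\Delta]_{d-i}$ with $\beta_F=f_F$, that is, $w=\varepsilon\beta$.

**Step 3: the limit.** For $\beta\in K_0[\Delta]_d$, the element $\deg_{p'}(\varepsilon'\,s^*\beta)$ lies in $K_0[t]_{(t)}$ and has value $c\,\deg_p(\varepsilon\beta)$ at $t=0$. To see this, apply Lemma 4 to each facet $G$ of $\Delta'$ with any facet $F\supseteq s(G)$ and $f=\beta_F$. In the limit only the $G$ with $s(G)=F$ remain, and $\sum_{s(G)=F}\tau_G\,\mathrm{sgn}(s:G\to F)=c\,\varepsilon_F$ by $s_\#\varepsilon'=c\,\varepsilon$.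

**Step 4: $Q_i$ is invisible.** If $\rho\in Q_i(\Delta')$ and $\beta\in K_0[\Delta]_{d-i}$, then $\deg_{p'}(\varepsilon'\rho\,s^*\beta)=0$. Since $d-i>0$, $s^*\beta\in\sum_ux_uK[\Delta']$. Multiplication by $x_u$ on $K[\Delta']$ kills the monomials whose support together with $u$ is not a face, so it factors through $K[\mathrm{st}\,u]$, $S$-linearly. As $\rho|_{\mathrm{st}\,u}\in\Theta K[\mathrm{st}\,u]$, we get $x_u\rho\in\Theta K[\Delta']$. Now use Lemma 3(i) with $\varepsilon'\in\omega(\Delta')_0$. The same argument on $\Delta$ shows that $\deg_p(\varepsilon\,\cdot\,\beta)$ vanishes on $Q_i(\Delta)$.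

**Step 5: conclusion.** By Steps 2 and 4 there are $\alpha_a,\beta_b$ with $(\deg_p(\varepsilon\alpha_a\beta_b))$ invertible of size $\dim A_i(\Delta)/Q_i(\Delta)$. By Step 3 the matrix $(\deg_{p'}(\varepsilon'\,s^*\alpha_a\,s^*\beta_b))$ has entries in $K_0[t]_{(t)}$ and value $c$ times this matrix at $t=0$, so it is invertible over $K$. If $\sum_ac_a\,s^*\alpha_a\in Q_i(\Delta')$, Step 4 gives $c_a=0$ for all $a$. Hence $h''_i(\Delta')\ge h''_i(\Delta)$. For homology spheres $\beta_j=0$ for $j<d-1$, so $h''_i=h_i$ for $i<d$. And $h_d$, which is $(-1)^{d-1}$ times the reduced Euler characteristic, is $1$ for both. $\blacksquare$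

**Proposition 4 (equality).** In Theorem 1 the following are equivalent: $h_1(\Delta')=h_1(\Delta)$; $h(\Delta')=h(\Delta)$; $\sigma$ is an isomorphism. For $i\ge2$ the single equality $h_i(\Delta')=h_i(\Delta)$ does not force triviality.

*Proof.* An isomorphism gives equal $h$-vectors, and these give equal $h_1$. Now suppose $h_1(\Delta')=h_1(\Delta)$. Since $h_1=f_0-d$, the vertex numbers agree. Each $\Gamma_{\{i\}}$ is a single vertex, so exactly $f_0(\Delta)$ vertices $u$ of $\Delta'$ have $|\sigma(u)|=1$, and by equality these are all vertices. Then $\Gamma_F$ has exactly $|F|$ vertices and dimension $|F|-1$, so it is a full simplex on them. Its only interior face is the simplex itself, so $\sigma^{-1}(F)$ is a single face with $|F|$ vertices, and $\sigma$ is an isomorphism.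

For the last assertion let $d\ge2$, $\Delta=2^{\{1,\dots,d\}}$ with $h(\Delta)=(1,0,\dots,0)$, and let $\Delta'$ be the stellar subdivision of an edge. It consists of two $(d-1)$-simplices sharing a ridge, so $h(\Delta')=(1,1,0,\dots,0)$. Then $h_i(\Delta')=h_i(\Delta)$ for all $i\ge2$, although $\sigma$ is not an isomorphism. $\blacksquare$
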